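# The modular law fails in the lattice of Fitting classes

All groups are finite. We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$. We use Dedekind's identity throughout: if $A\le C$ and $AB$ is a subgroup, then $C\cap AB=A(C\cap B)$.

## 1. Fitting classes, radicals, joins and modularity

**Definition (Fitting class).** A class $\mathfrak F$ of groups, closed under isomorphism, is a Fitting class if

i) $G\in\mathfrak F$ and $N\trianglelefteq G$ imply $N\in\mathfrak F$;

ii) $G=MN$ with $M,N\trianglelefteq G$ and $M,N\in\mathfrak F$ imply $G\in\mathfrak F$.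

For example, the class $\mathfrak S_p$ of all $p$-groups is a Fitting class, since $|MN|$ divides $|M||N|$. The class of nilpotent groups is one too; here ii) is Fitting's theorem. The example that matters most today is the class $\mathfrak X$ of all groups with no composition factor $A_5$. The composition factors of a normal subgroup of $G$ occur among those of $G$, and those of $MN$ are those of $M$ together with those of $MN/M\cong N/(M\cap N)$. So $\mathfrak X$ is a Fitting class. The abelian groups do not form a Fitting class: the dihedral group of order $8$ is the product of its two Klein four-subgroups, which are normal and abelian.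

**Definition (subnormal subgroup).** A subgroup $S$ is subnormal in $G$ if there is a chain $S=S_0\trianglelefteq S_1\trianglelefteq\dots\trianglelefteq S_k=G$. For example, a noncentral subgroup of order $2$ in the dihedral group of order $8$ is not normal, but it is subnormal, via a Klein four-group. Three facts will be used constantly. A proper subnormal subgroup of $G$ lies in a proper normal subgroup of $G$. If $S$ is subnormal in $G$ and $S\le N\le G$, then $S$ is subnormal in $N$ (intersect the chain with $N$). By i), Fitting classes are closed under subnormal subgroups.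

**Definition (radical).** Let $\mathfrak F$ be a nonempty Fitting class; by i) it contains the trivial group. By ii), the product of all normal $\mathfrak F$-subgroups of $G$ is in $\mathfrak F$. It is the largest normal $\mathfrak F$-subgroup of $G$, it is characteristic, and it is denoted $G_{\mathfrak F}$. It contains every subnormal $\mathfrak F$-subgroup $S$ of $G$, by induction on $|G|$: if $S=G$ then $G_{\mathfrak F}=G$; otherwise $S\le G_0$ for a proper normal subgroup $G_0$, and by induction $S\le (G_0)_{\mathfrak F}$, which is characteristic in $G_0$, hence normal in $G$, hence contained in $G_{\mathfrak F}$.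

For example, for $G=A_5\times S_8$ we have $G_{\mathfrak X}=S_8$. Indeed, if a normal subgroup $N$ of $G$ has no composition factor $A_5$, then $N\cap A_5=1$, so $N$ centralizes $A_5$, so $N\le S_8$.

**Definition (generated class, join).** For a class $\mathfrak Y$ of groups (or a list of groups), $\mathrm{Fit}(\mathfrak Y)$ is the intersection of all Fitting classes containing $\mathfrak Y$. Ordered by inclusion, the Fitting classes form a lattice with meet $\mathfrak F\cap\mathfrak H$ and join $\mathfrak F\vee\mathfrak H=\mathrm{Fit}(\mathfrak F\cup\mathfrak H)$. A class $\mathrm{Fit}(G)$ for a single group $G$ is called a one-generator Fitting class.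

As a first example, let $S$ be nonabelian simple. Then $\mathrm{Fit}(S)$ is the class of all direct powers $S^n$, $n\ge0$. By ii) it contains these. Conversely they form a Fitting class. A normal subgroup of $S^n$ is a product of some of the factors. If $G=MN$ is a normal product of two such groups, then $N=(M\cap N)\times N_1$ with $N_1=C_N(M\cap N)\trianglelefteq G$ and $N_1\cap M=1$, so $G=M\times N_1$.

As a second example, for primes $p\ne q$, $\mathfrak S_p\vee\mathfrak S_q$ is the class of nilpotent $\{p,q\}$-groups. This is a Fitting class containing both, and each of its members is $P\times Q$ with $P\in\mathfrak S_p$ and $Q\in\mathfrak S_q$.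

In general $\mathrm{Fit}(\mathfrak Y)$ is reached in rounds. Let $\mathfrak Y$ be closed under isomorphism, put $\mathfrak Y_0=\mathfrak Y$, and let $\mathfrak Y_{n+1}$ consist of all groups isomorphic to a subnormal subgroup of a group that is a product of normal subgroups belonging to $\mathfrak Y_n$. Then $\mathfrak Y_n\subseteq\mathfrak Y_{n+1}$. The union of all $\mathfrak Y_n$ satisfies i) and ii), and it lies in every Fitting class containing $\mathfrak Y$, so it equals $\mathrm{Fit}(\mathfrak Y)$. For $\mathfrak Y=\mathfrak F\cup\mathfrak X$ with $\mathfrak F,\mathfrak X$ nonempty Fitting classes, the first round $\mathfrak Y_1$ consists of the groups isomorphic to a subnormal subgroup of some group $G=G_{\mathfrak F}G_{\mathfrak X}$.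

**Definition (modular law).** A lattice is modular if $a\le b$ implies $a\vee(x\wedge b)=(a\vee x)\wedge b$ for all $x$. The normal subgroups of a fixed group form a modular lattice, by Dedekind's identity. The pentagon, with bottom $0$, top $1$, a chain $0<a<b<1$ and an element $x$ with $a\wedge x=b\wedge x=0$ and $a\vee x=b\vee x=1$, is not modular: $a\vee(x\wedge b)=a$ but $(a\vee x)\wedge b=b$. More generally, in a modular lattice, if $a\le b$ have the same meet and the same join with $x$, then
$$a=a\vee(x\wedge a)=a\vee(x\wedge b)=(a\vee x)\wedge b=(b\vee x)\wedge b=b .$$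
So in a modular lattice the elements with a prescribed meet and a prescribed join with $x$ form an antichain.

For Fitting classes the law reads: for all $\mathfrak F\subseteq\mathfrak H$ and all $\mathfrak X$,
$$\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=(\mathfrak F\vee\mathfrak X)\cap\mathfrak H.\tag{1}$$
The inclusion $\subseteq$ always holds, since $\mathfrak F$ and $\mathfrak X\cap\mathfrak H$ are contained in both $\mathfrak F\vee\mathfrak X$ and $\mathfrak H$.

We ask: does (1) hold for the lattice of all Fitting classes of finite groups? The problem comes from the paper "On Modular Property for Fitting Classes". As context, the lattice of all Schunck classes is distributive (Sel'kin), and the modular law holds in the lattice of all formations (Skiba); we need neither notion. For Fitting classes the answer is no.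

**Theorem 1.** There are Fitting classes $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ with $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$ and $(\mathfrak F\vee\mathfrak X)\cap\mathfrak H\not\subseteq\mathfrak F$. Hence $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$. One may take $\mathfrak X$ to be the class of all groups with no composition factor $A_5$. The law also fails for three suitable one-generator Fitting classes.

**Theorem 2.** Let $\mathfrak X$ be the class of all groups with no composition factor $A_5$. There is an order embedding $J\mapsto\mathfrak A_J$ of $(\mathcal P(\mathbb N),\subseteq)$ into the lattice of Fitting classes such that $\mathfrak A_J\cap\mathfrak A_{J'}=\mathfrak A_{J\cap J'}$, $\mathfrak A_J\cap\mathfrak X=\mathfrak A_\emptyset\cap\mathfrak X$ and $\mathfrak A_J\vee\mathfrak X=\mathfrak A_\emptyset\vee\mathfrak X$ for all $J,J'$.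

In a modular lattice the $\mathfrak A_J$ would have to form an antichain; here they contain chains of cardinality $2^{\aleph_0}$.

## 2. Joins reached in one round obey the law

Some cases of (1) are immediate. If $\mathfrak F\subseteq\mathfrak X$, both sides are $\mathfrak X\cap\mathfrak H$. If $\mathfrak X\subseteq\mathfrak H$, both sides are $\mathfrak F\vee\mathfrak X$. A less trivial case is $\mathfrak F=\mathfrak S_p$, $\mathfrak X=\mathfrak S_q$, with $\mathfrak H\supseteq\mathfrak S_p$ arbitrary. A group in $(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ is $P\times Q\in\mathfrak H$. Then $Q\in\mathfrak X\cap\mathfrak H$ by i), so $P\times Q\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$, and the law holds.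

The last computation worked because each group in the join is a product of its two radicals. The natural attempt at a general proof is to imitate it with Dedekind's identity, and this gives the following.

**Proposition 3.** If every group in $\mathfrak F\vee\mathfrak X$ is subnormal in some group $G=G_{\mathfrak F}G_{\mathfrak X}$, then $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ for every Fitting class $\mathfrak H\supseteq\mathfrak F$.

*Proof.* If $\mathfrak F$ is empty, both sides are $\mathfrak X\cap\mathfrak H$; if $\mathfrak X$ is empty, both are $\mathfrak F$. So let all the classes be nonempty. Only $\supseteq$ needs proof. Let $L\in(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$ be subnormal in $G=G_{\mathfrak F}G_{\mathfrak X}$. Since $L$ is a subnormal $\mathfrak H$-subgroup, $L\le G_{\mathfrak H}$. Since $\mathfrak F\subseteq\mathfrak H$, also $G_{\mathfrak F}\le G_{\mathfrak H}$. By Dedekind's identity,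
$$G_{\mathfrak H}=G_{\mathfrak H}\cap G_{\mathfrak F}G_{\mathfrak X}=G_{\mathfrak F}(G_{\mathfrak X}\cap G_{\mathfrak H}).$$
The group $G_{\mathfrak X}\cap G_{\mathfrak H}$ is normal in $G_{\mathfrak X}$ and in $G_{\mathfrak H}$, so it lies in $\mathfrak X\cap\mathfrak H$. Both factors are normal in $G$. So $G_{\mathfrak H}\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$, and so does its subnormal subgroup $L$. $\square$

The argument stops at a precise point. The hypothesis says $\mathfrak F\vee\mathfrak X=\mathfrak Y_1$, one round. A subnormal subgroup of $G_{\mathfrak F}G_{\mathfrak X}$ need not be the product of its own radicals, and when such subgroups enter a second normal product, Dedekind's identity says nothing about the result. So a failure of modularity requires at least two rounds, and we look for a group that appears in round two.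

## 3. Transferring a sign from $A_8$ to $PSL_2(7)$, and how $\mathfrak H$ undoes it

Put $A=A_5$, $B=A_8$, $C=PSL_2(7)$, each of index $2$ in $\hat A=S_5$, $\hat B=S_8$, $\hat C=PGL_2(7)$. Choose $a\in\hat A\setminus A$, $b\in\hat B\setminus B$, $c\in\hat C\setminus C$, and work in $\hat A\times\hat B\times\hat C$. Put
$$P_0=(A\times B)\langle ab\rangle,\qquad P_1=(A\times C)\langle ac\rangle .$$
Let $\mathfrak X$ be the groups with no composition factor $A_5$. Then $\hat B,\hat C\in\mathfrak X$. Starting from $P_0$, two rounds lead to $P_1$:
$$P_0\hat B=\hat A\times\hat B\ \trianglerighteq\ \hat A,\qquad \hat A\,\hat C=\hat A\times\hat C\ \trianglerighteq\ P_1 .$$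
The first product contains $a$ because it contains $ab$ and $b$. All the products are normal, because $P_0$ contains $A\times B$ with $(\hat A\times\hat B)/(A\times B)$ abelian, and likewise for $P_1$. In the first round, $\hat A$ forgets that its sign was tied to $B$; in the second round, the sign is tied to $C$. So it is tempting to take $\mathfrak F=\mathrm{Fit}(P_0)$ and $\mathfrak H=\mathrm{Fit}(P_0,P_1)$, and to hope that $P_1\notin\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$.

This fails, whatever Fitting class $\mathfrak H$ containing $P_0$ and $P_1$ we choose. The subgroups $P_0,P_1$ are normal in $\hat A\times\hat B\times\hat C$, so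
$$P=P_0P_1=(A\times B\times C)\langle ab,ac\rangle\in\mathfrak H .$$
Since $(ab)(ac)=a^2bc$ and $a^2\in A$, the group $P$ contains $bc$. Hence $Q=(B\times C)\langle bc\rangle$ is a normal subgroup of $P$ and lies in $\mathfrak H$. It has no composition factor $A_5$, so $Q\in\mathfrak X\cap\mathfrak H$. But $P_0Q$ contains $(ab)(bc)=ab^2c$ with $b^2\in B$, hence contains $ac$, so $P_0Q=P\trianglerighteq P_1$. Therefore $P_1\in\mathfrak F\vee(\mathfrak X\cap\mathfrak H)$ as soon as $P_0\in\mathfrak F$, and $P_1$ does not separate the two sides of (1).

The damage is done by $P$, in which one copy of $A_5$ has its sign tied to two partners, $B$ and $C$, at once. We need a tie between $A_5$ and its partner that is visible in the group structure and that admits only one partner at a time. The device is a common normal subgroup $V$. We let $A_5$ and its partner act on the two coordinates of a grid $I\times\Lambda$, and on a power $V=D^{I\times\Lambda}$ of another simple group. A copy $E=VA_5$ is tied to $T=VA_8$ or $T=VPSL_2(7)$ when they have the same $V$ underneath. Since $A_8$ and $PSL_2(7)$ act on the same $8$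 points, the same $V$ serves both, and the two-round transfer survives. We must show that one $E$ cannot be tied to two $T$'s; this will be a counting argument about commuting permutation groups.

## 4. Single-headed subnormal subgroups

To say "a copy of $VA_5$ in $G$" in a way that behaves well under normal products, we need the following notion.

**Definition (single-headed group).** A group $K\ne1$ is single-headed if it is perfect and has a unique maximal normal subgroup, denoted $K^\circ$. Then $K/K^\circ$ is simple and perfect, hence nonabelian simple; its isomorphism class is the type of $K$. Let $\mathcal C(G)$ be the set of single-headed subnormal subgroups of $G$.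

For example, $A_5$ is single-headed with $A_5^\circ=1$, and $SL_2(5)$ is single-headed with $SL_2(5)^\circ$ its center, of order $2$; both have type $A_5$. The group $A_5\times A_5$ is perfect but has two maximal normal subgroups, and $\mathcal C(A_5\times A_5)$ consists of the two factors. The group $S_5$ is not perfect, and $\mathcal C(S_5)=\{A_5\}$.

Every proper normal subgroup of $K$ lies in a maximal normal subgroup, hence in $K^\circ$. So every proper subnormal subgroup of $K$ lies in $K^\circ$ as well.

**Lemma 4.**
(a) If $N\trianglelefteq G$, then $\mathcal C(N)=\{K\in\mathcal C(G):K\le N\}$.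
(b) If $K\in\mathcal C(G)$, $N\trianglelefteq G$ and $K\not\le N$, then $N$ normalizes $K$, and $[K,N]\le K\cap N\le K^\circ$.
(c) If $G=G_1G_2$ with $G_i\trianglelefteq G$, then $\mathcal C(G)=\mathcal C(G_1)\cup\mathcal C(G_2)$.

*Proof.* Part (a) follows from the facts on subnormal subgroups: subnormal in $N\trianglelefteq G$ implies subnormal in $G$, and subnormal in $G$ and contained in $N$ implies subnormal in $N$.

**Step 1 of (b): reduction to normalizing.** This step isolates what must be proved. The group $K\cap N$ is a normal subgroup of $K$, and it is proper because $K\not\le N$. So $K\cap N\le K^\circ$. If $N$ normalizes $K$, then $[K,N]\le K\cap N$, and (b) follows.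

**Step 2 of (b): setting up the induction.** The purpose is to place $K$ and a conjugate $K^n$ as normal subgroups in one common group. We use induction on $|G|$. If $K=G$, nothing is to be shown. Otherwise $K$ lies in a proper normal subgroup $G_0$ of $G$. Put $N_0=N\cap G_0\trianglelefteq G$ and let $n\in N$. Both $K$ and $K^n$ are subnormal in $G$ and lie in $G_0$, so they belong to $\mathcal C(G_0)$. Neither lies in $N$, hence neither lies in $N_0$. By induction, applied in $G_0$, the group $N_0$ normalizes both. For $k\in K$ we have $k^n=k[k,n]$ and $[k,n]\in G_0\cap N=N_0$. So $K^n\le KN_0$, and hence $K^nN_0\le KN_0$. As $K^nN_0=(KN_0)^n$ has the same order as $KN_0$,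
$$K^nN_0=KN_0=:Y .$$
Since $N_0$ normalizes $K$ and $K^n$, both are normal in $Y$.

**Step 3 of (b): $K^n=K$.** Here we derive a contradiction from $K^n\neq K$, using perfectness. If $K^n\ne K$, then $K\cap K^n$ is a proper subgroup of $K$, as $|K^n|=|K|$. It is normal in $Y$, so $K\cap K^n\le K^\circ$. Both $K$ and $K^n$ map onto $Y/N_0$, which is therefore perfect, so $Y/N_0$ is the image of $[K,K^n]$. Thus $Y=[K,K^n]N_0\le(K\cap K^n)N_0$. Intersecting with $K$, Dedekind's identity gives
$$K=(K\cap K^n)(K\cap N_0).$$
But $K\cap N_0\le K\cap N\le K^\circ$ by Step 1, so $K\le K^\circ$, a contradiction.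

**Part (c).** The inclusion $\supseteq$ is (a). Suppose $K\in\mathcal C(G)$ lies in neither $G_1$ nor $G_2$. By (b), both $G_i$ normalize $K$, so $K\trianglelefteq G$, and $[K,G_i]\le K^\circ$. Now $K^\circ$ is characteristic in $K$, so $G$ acts on $K/K^\circ$, and $G_1,G_2$ act trivially. Hence $[K,G]\le K^\circ$ and $K=K'\le[K,G]\le K^\circ$, a contradiction. So $K$ lies in some $G_i$, and $K\in\mathcal C(G_i)$ by (a). $\square$

## 5. Groups acting on powers of $PSL_2(8)$ over a grid

Fix a nonempty set $\Pi$ of primes $r\ge7$ with $5\nmid r+1$. For Theorem 1 we take $\Pi=\{7\}$, and you may then ignore the index $r$. For Theorem 2, $\Pi$ will be infinite.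

We use these standard facts: $|\mathrm{Out}(A_n)|=2$ for $n\ge5$, $n\ne6$; $|\mathrm{Out}(PSL_2(r))|=2$ for primes $r\ge5$; $PSL_2(r)$ is 2-transitive on the $r+1$ points of the projective line and has dihedral Sylow 2-subgroups; subnormal subgroups of a direct product of nonabelian simple groups are products of some of the factors.

Let $D=PSL_2(8)$, of order $504$. Let $I=\{1,\dots,5\}$, $R=\mathrm{Alt}(I)=A_5$, $\hat R=\mathrm{Sym}(I)$, $\rho\in\hat R\setminus R$. For $r\in\Pi$ let $\Lambda_r$ be the projective line over $\mathbb F_r$, so $|\Lambda_r|=r+1$, and inside $\mathrm{Sym}(\Lambda_r)$ put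
$$T_{0,r}=\mathrm{Alt}(\Lambda_r),\quad\hat T_{0,r}=\mathrm{Sym}(\Lambda_r),\quad T_{1,r}=PSL_2(r),\quad\hat T_{1,r}=PGL_2(r),\qquad x_{i,r}\in\hat T_{i,r}\setminus T_{i,r}.$$

**Fact (i).** The simple groups $A_5$, $A_{r+1}$, $PSL_2(r)$ $(r\in\Pi)$ are pairwise nonisomorphic and not isomorphic to $D$, and all of $A_5,A_{r+1},PSL_2(r)$ have outer automorphism group of order $2$.

Indeed $|A_5|=60$, the groups $A_{r+1}$ have distinct orders, all at least $20160$, and the groups $PSL_2(r)$ have distinct orders $r(r^2-1)/2$, which equal $168$ for $r=7$ and are at least $660$ for $r\ge11$. So only $A_{r+1}\not\cong PSL_2(r')$ needs an argument. In its regular action on $8$ points, the elementary abelian group of order $8$ consists of the identity and products of four transpositions, so $A_{r+1}\ge A_8$ contains it. An elementary abelian subgroup of a dihedral group meets the cyclic subgroup of index $2$ in order at most $2$, so it has order at most $4$. Hence $PSL_2(r')$ contains no elementary abelian group of order $8$. The statement on outer automorphisms is standard since $r+1\geq8$.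

**Fact (ii).** Let $A$ be a 2-transitive group on a set of at least $5$ points. Then its centralizer in the symmetric group is trivial. Consequently $\rho$ and $x_{i,r}$ induce non-inner automorphisms of $R$ and $T_{i,r}$.

A point stabilizer is transitive on the remaining (at least four) points, so it fixes exactly one point. If $c$ centralizes $A$, then $c$ maps each point $\alpha$ to a point fixed by the stabilizer of $\alpha$, that is, to $\alpha$. So $c=1$. Now $R$ on $I$ and $T_{i,r}$ on $\Lambda_r$ are 2-transitive of degree at least $5$. If $\rho$ acted on $R$ as conjugation by $t\in R$, then $\rho t^{-1}$ would centralize $R$, so $\rho=t\in R$, which is false. The same argument applies to $x_{i,r}$.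

Put $\Omega_r=I\times\Lambda_r$ and $V_r=D^{\Omega_r}=\prod_{\omega}D_\omega$. All groups below are subgroups of $V_r\rtimes\mathrm{Sym}(\Omega_r)$, where permutations permute the factors $D_\omega$, and $\hat R\times\mathrm{Sym}(\Lambda_r)\le\mathrm{Sym}(\Omega_r)$ acts coordinatewise. For instance, for $r=7$ the grid has $40$ points; $R$ has the $8$ orbits $I\times\{\lambda\}$ of length $5$, and $T_{i,7}$ has the $5$ orbits $\{j\}\times\Lambda_7$ of length $8$. For $i=0,1$ define
$$E_r=V_rR,\qquad E_{i,r}=V_rT_{i,r},\qquad M_{i,r}=V_r(R\times T_{i,r})\langle\rho x_{i,r}\rangle,\qquad N_{i,r}=V_r\hat T_{i,r}.$$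
Since $\rho$ and $x_{i,r}$ commute, $(\rho x_{i,r})^2=\rho^2x_{i,r}^2\in R\times T_{i,r}$, so $|M_{i,r}:V_r(R\times T_{i,r})|=2$. Compare $M_{0,7},M_{1,7}$ with $P_0,P_1$ of Section 3.

**Lemma 5.** Let $B$ be $R$ or $T_{i,r}$. Then $V_rB$ is single-headed with $(V_rB)^\circ=V_r$. Moreover, the elements of $\mathcal C(M_{i,r})$ whose type is not $D$ are exactly $V_rR$ and $V_rT_{i,r}$.

*Proof.* Write $V=V_r$.

**Step 1: $VB$ is single-headed.** We show that a normal subgroup $N\not\le V$ of $VB$ is everything. Since $VB/V\cong B$ is simple, $NV=VB$. The group $N\cap V\trianglelefteq V$ is a product of some of the $D_\omega$. Let $\omega\in\Omega_r$. As $B$ has no fixed points on $\Omega_r$, as $NV=VB$, and as $V$ normalizes every factor, some $n\in N$ satisfies $D_\omega^n=D_{\omega'}$ with $\omega'\ne\omega$. For $1\ne d\in D_\omega$ the element $[d,n]=d^{-1}d^n$ lies in $N$ (because $N$ is normal) and in $V$, and its $D_\omega$-component is $d^{-1}\ne1$. So $D_\omega$ is one of the factors of $N\cap V$. Hence $V\le N$, and $N=NV=VB$. Thus $V$ is the unique maximal normal subgroup. As $VB/V$ is nonabelian,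 $(VB)'\not\le V$, so $(VB)'=VB$.

**Step 2: the list for $M_{i,r}$.** We identify all single-headed subnormal subgroups not of type $D$. The groups $VR$ and $VT_{i,r}$ are normal in $M_{i,r}$, so by Step 1 they lie in $\mathcal C(M_{i,r})$, and their types $A_5$ and $T_{i,r}$ are not $D$. Conversely let $K\in\mathcal C(M_{i,r})$ be not of type $D$. If $K\le V$, then $K$ is subnormal in $V$, hence a product of factors $D_\omega$, and having only one maximal normal subgroup it is a single factor, of type $D$, a contradiction. So $K\not\le V$ and $K\cap V\le K^\circ$. Then $KV/V\cong K/(K\cap V)$ is perfect with unique maximal normal subgroup $K^\circ/(K\cap V)$, so it is single-headed, and it is subnormal in $M_{i,r}/V$. Now $M_{i,r}/V$ has the subgroup $V(R\times T_{i,r})/V\cong R\times T_{i,r}$ of index $2$, which contains every perfect subgroup. So $KV/V$ corresponds to a product of some of the factors $R,T_{i,r}$, and being single-headed to just one of them: $KV=VB$ with $B\in\{R,T_{i,r}\}$. If $K\ne VB$, then $K$, a proper subnormal subgroup of $VB$, lies in $(VB)^\circ=V$, a contradiction. So $K=VB$. $\square$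

## 6. Links, and why a partner is unique

For a group $G$ let $\mathcal R(G)$ be the set of $K\in\mathcal C(G)$ of type $A_5$. Let $\mathcal T(G)$ be the set of $K\in\mathcal C(G)$ of type $A_{r+1}$ or $PSL_2(r)$ for some $r\in\Pi$. Put $\mathcal C_*(G)=\mathcal R(G)\cup\mathcal T(G)$.

**Definition (the class $\mathfrak W$).** $G\in\mathfrak W$ iff

- (W1) every $K\in\mathcal C_*(G)$ is normal in $G$;
- (W2) every $K\in\mathcal C_*(G)$ of type $A_5$ is isomorphic to $E_r$ for some $r\in\Pi$; of type $A_{r+1}$, to $E_{0,r}$; of type $PSL_2(r)$, to $E_{1,r}$.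

By Lemma 5, $\mathcal C_*(M_{i,r})=\{V_rR,V_rT_{i,r}\}=\{E_r,E_{i,r}\}$, and both are normal. So $M_{i,r}\in\mathfrak W$. On the other hand $A_5\notin\mathfrak W$, since (W2) fails.

**Definition (the sign $s_K$).** For $G\in\mathfrak W$ and $K\in\mathcal C_*(G)$, let $s_K:G\to\mathrm{Out}(K/K^\circ)\cong\{\pm1\}$ be the homomorphism given by conjugation, so that $s_K(g)=1$ iff $g$ induces an inner automorphism on $K/K^\circ$. It exists because $K$ and its characteristic subgroup $K^\circ$ are normal in $G$, and the outer automorphism group has order $2$ by Fact (i).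

For example, in $M_{i,r}$ let $E=V_rR$. Then $V_r(R\times T_{i,r})$ induces inner automorphisms on $E/E^\circ\cong R$, while $\rho x_{i,r}$ acts as $\rho$, so $s_E(\rho x_{i,r})=-1$ by Fact (ii).

Let $N\trianglelefteq G$ with $G,N\in\mathfrak W$. If $K\le N$, then the map $s_K$ for $N$ is the restriction of the one for $G$. If $K\not\le N$, then $[K,N]\le K^\circ$ by Lemma 4(b), so
$$s_K(N)=1\qquad\text{whenever }K\not\le N\trianglelefteq G.\tag{2}$$

**Definition (link).** $E\in\mathcal R(G)$ and $T\in\mathcal T(G)$ are linked if $E^\circ=T^\circ$. In $M_{i,r}$ the groups $V_rR$ and $V_rT_{i,r}$ are linked, both having $V_r$ underneath. In the direct product $E_r\times E_{0,r}$ we have $\mathcal C_*=\{E_r\times1,\,1\times E_{0,r}\}$ by Lemma 4(c), because $E_r$ and $E_{0,r}$ are normal in $M_{0,r}$ and hence $\mathcal C_*(E_r)=\{E_r\}$, $\mathcal C_*(E_{0,r})=\{E_{0,r}\}$ by Lemmas 4(a) and 5. These two are not linked: their subgroups $V_r\times1$ and $1\times V_r$ differ.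

Being linked does not change on passing to a normal subgroup of $G$ that contains both $E$ and $T$. The next lemma rules out the group $P$ of Section 3.

**Lemma 6.** Let $G\in\mathfrak W$. Each $E\in\mathcal R(G)$ is linked to at most one $T\in\mathcal T(G)$, and each $T\in\mathcal T(G)$ to at most one $E\in\mathcal R(G)$.

*Proof.* Two partners of the same $E$ (or of the same $T$) would have the same subgroup $(\cdot)^\circ$. So it suffices to show that $K_1\ne K_2$ with $K_1^\circ=K_2^\circ=:U$ is impossible if both lie in $\mathcal R(G)$ or both lie in $\mathcal T(G)$. By (W2) and Lemma 5, $U\cong D^{5(r+1)}$, with the same $r$ for both, since $|U|$ determines $r$. In the case $\mathcal T$, one of the $K_j$ may have type $A_{r+1}$ and the other type $PSL_2(r)$.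

**Step 1: $[K_1,K_2]\le U$.** This makes the actions on the factors of $U$ commute. By (W1), $K_1\cap K_2$ is normal in $G$, and it contains $U$. If it is a proper subgroup of $K_1$, it lies in $K_1^\circ=U$, so it equals $U$. Otherwise $K_1\le K_2$, and $K_1$ is a proper normal subgroup of $K_2$, so $K_1\le K_2^\circ=U=K_1^\circ$, a contradiction. Hence $[K_1,K_2]\le K_1\cap K_2=U$.

**Step 2: two commuting permutation groups.** We translate the situation into permutations. Let $\Delta$ be the set of simple direct factors of $U$, so $|\Delta|=5(r+1)$. These factors are the minimal normal subgroups of $U$, so $K_1$ and $K_2$ permute them, while $U$ fixes each one. Let $A_j$ be the permutation group induced by $K_j$ on $\Delta$. By Step 1, $A_1$ and $A_2$ commute elementwise. An isomorphism from $K_j$ to the group prescribed by (W2) maps $K_j^\circ=U$ onto $V_r$, and $\Delta$ onto the set of the $D_\omega$. So $A_j$ is permutation isomorphic to $R$, respectively to some $T_{i,r}$, on $\Omega_r=I\times\Lambda_r$. Hence all orbits of $A_1$ and of $A_2$ have the same length $a$, where $a=5$ in the case $\mathcal R$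 and $a=r+1$ in the case $\mathcal T$, and each $A_j$ is 2-transitive on each of its orbits.

**Step 3: counting.** We count $A_1$-orbits and use $5\nmid r+1$. Since $A_2$ commutes with $A_1$, it permutes the $A_1$-orbits. Let $O$ be one of them and $\delta\in O$. If $c\in A_2$ stabilizes $O$, then $c|_O$ centralizes $A_1|_O$, which is 2-transitive of degree $a\ge5$, so $c|_O=1$ by Fact (ii), and $c$ fixes $\delta$. Conversely, if $c$ fixes $\delta$, then it stabilizes the $A_1$-orbit $O$ of $\delta$. So the stabilizers of $\delta$ and of $O$ in $A_2$ coincide, and the $A_2$-orbit of $O$ on the set of $A_1$-orbits has length equal to that of the $A_2$-orbit of $\delta$, namely $a$. Thus all orbits of $A_2$ on the set of $A_1$-orbits have length $a$. That set has $5(r+1)/a$ elements, so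
$$a\ \text{ divides }\ \frac{5(r+1)}a .$$
For $a=5$ this says $5\mid r+1$; for $a=r+1$ it says $(r+1)\mid5$. The first is excluded by the choice of $\Pi$, the second by $r\ge7$. $\square$

## 7. The classes $\mathfrak H$ and $\mathfrak F_J$

The toy groups of Section 3 suggest the rule: a sign on an $A_5$-piece must be matched by the sign on its partner, and a piece without a partner has no sign.

**Definition (the classes).** $\mathfrak X$ is the class of all groups without composition factor $A_5$. $\mathfrak H$ is the class of all $G\in\mathfrak W$ such that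

- (H1) $s_T=1$ for each $T\in\mathcal T(G)$ not linked to any $E\in\mathcal R(G)$;
- (H2) for each $E\in\mathcal R(G)$: if $E$ is linked to $T\in\mathcal T(G)$, then $s_E=s_T$; if $E$ is linked to no $T$, then $s_E=1$.

For $J\subseteq\Pi$, $\mathfrak F_J$ is the class of all $G\in\mathfrak H$ with $s_T=1$ for every $T\in\mathcal T(G)$ of type $PSL_2(r)$ with $r\in\Pi\setminus J$. Put $\mathfrak F=\mathfrak F_\emptyset$.

For example, $N_{1,r}\notin\mathfrak H$. It contains $T=V_rT_{1,r}\in\mathcal T(N_{1,r})$, it has no composition factor $A_5$, so $\mathcal R(N_{1,r})=\emptyset$ and $T$ is unlinked, and $x_{1,r}$ induces a non-inner automorphism on $T/T^\circ\cong T_{1,r}$. If $N_{1,r}$ were in $\mathfrak W$, then $s_T\ne1$ would violate (H1).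

**Lemma 7.** $\mathfrak X,\mathfrak W,\mathfrak H,\mathfrak F_J$ are Fitting classes.

*Proof.* All are closed under isomorphism, and $\mathfrak X$ was treated in Section 1.

**Step 1: $\mathfrak W$.** We check both closure conditions from Lemma 4. If $N\trianglelefteq G\in\mathfrak W$, then $\mathcal C_*(N)\subseteq\mathcal C_*(G)$ by Lemma 4(a), and subgroups normal in $G$ are normal in $N$, so $N\in\mathfrak W$. Let $G=G_1G_2$ with $G_i\trianglelefteq G$, $G_i\in\mathfrak W$. By Lemma 4(c), $\mathcal C_*(G)=\mathcal C_*(G_1)\cup\mathcal C_*(G_2)$, so (W2) holds. If $K\in\mathcal C_*(G_1)$, then $G_1$ normalizes $K$ by (W1). Also $G_2$ normalizes $K$: if $K\le G_2$, then $K\in\mathcal C_*(G_2)$ and (W1) for $G_2$ applies; otherwise Lemma 4(b) applies. So $K\trianglelefteq G$. The same holds for $K\in\mathcal C_*(G_2)$, so (W1) holds.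

**Step 2: normal subgroups of $\mathfrak H$-groups.** The point is to see what happens when $N$ contains only one of two linked partners. Let $N\trianglelefteq G\in\mathfrak H$; then $N\in\mathfrak W$.

For (H1), let $T\in\mathcal T(N)$ be unlinked in $N$. If $T$ is unlinked in $G$, then $s_T=1$. If $T$ is linked to $E\in\mathcal R(G)$, then $E\not\le N$, so on $N$ we have $s_T=s_E=1$ by (H2) for $G$ and by (2).

For (H2), let $E\in\mathcal R(N)$. If $E$ is unlinked in $G$, then it is unlinked in $N$ and $s_E=1$. If $E$ is linked in $G$ to $T\le N$, then it is linked to $T$ in $N$ and $s_E=s_T$; by Lemma 6 it has no other partner. If $E$ is linked in $G$ to $T\not\le N$, then on $N$ we have $s_E=s_T=1$ by (H2) for $G$ and by (2); and $E$ is unlinked in $N$, because a partner in $N$ would be a second partner in $G$, contrary to Lemma 6. So $s_E=1$ is what (H2) requires.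

**Step 3: normal products of $\mathfrak H$-groups.** Here uniqueness of partners is essential. Let $G=G_1G_2$ with $G_i\trianglelefteq G$ and $G_i\in\mathfrak H$. Then $G\in\mathfrak W$ by Step 1. Since the $s_K$ are homomorphisms, it suffices to check (H1) and (H2) on elements $g\in G_1$; elements of $G_2$ are treated symmetrically.

For (H1), let $T\in\mathcal T(G)$ be unlinked in $G$. If $T\le G_1$, then $T$ is unlinked in $G_1$, and $s_T(g)=1$ by (H1) for $G_1$. If $T\not\le G_1$, then $s_T(g)=1$ by (2).

For (H2), let $E\in\mathcal R(G)$. If $E$ is unlinked in $G$, then $s_E(g)=1$, by (H2) for $G_1$ if $E\le G_1$ and by (2) otherwise. Let $E$ be linked to $T$ in $G$. There are four cases.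

- If $E,T\le G_1$, they are linked in $G_1$ and $s_E(g)=s_T(g)$.
- If $E,T\not\le G_1$, both values are $1$ by (2).
- If $E\le G_1$ and $T\not\le G_1$, then $E$ is unlinked in $G_1$, since its only partner in $G$ is $T$ by Lemma 6. So $s_E(g)=1$ by (H2) for $G_1$, and $s_T(g)=1$ by (2).
- If $E\not\le G_1$ and $T\le G_1$, then $T$ is unlinked in $G_1$ by Lemma 6. So $s_T(g)=1$ by (H1) for $G_1$, and $s_E(g)=1$ by (2).

**Step 4: $\mathfrak F_J$.** The extra condition only says that certain signs are trivial. If $N\trianglelefteq G\in\mathfrak F_J$, then $N\in\mathfrak H$, and for $T\in\mathcal T(N)\subseteq\mathcal T(G)$ the map $s_T$ on $N$ is a restriction, so the condition passes to $N$. Let $G=G_1G_2$ with $G_k\trianglelefteq G$, $G_k\in\mathfrak F_J$. Then $G\in\mathfrak H$. For $T\in\mathcal T(G)$ of type $PSL_2(r)$ with $r\in\Pi\setminus J$ and $k=1,2$: $s_T(G_k)=1$ by hypothesis if $T\le G_k$, and by (2) otherwise. So $s_T=1$. $\square$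

## 8. The witness $M_{1,r}$ and its two-round construction

**Lemma 8.**
(a) $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F\subseteq\mathfrak F_J\subseteq\mathfrak H$ for all $J\subseteq\Pi$.
(b) $N_{0,r},N_{1,r}\in\mathfrak X$; $M_{0,r}\in\mathfrak F$; $M_{1,r}\in\mathfrak H$; and $M_{1,r}\in\mathfrak F_J$ iff $r\in J$.
(c) $M_{1,r}\in\mathrm{Fit}(M_{0,r},N_{0,r},N_{1,r})$. In particular $M_{1,r}\in\mathfrak F\vee\mathfrak X$.

*Proof.* **Part (a): an $\mathfrak X$-group in $\mathfrak H$ has no signs.** Let $G\in\mathfrak X\cap\mathfrak H$. A subnormal subgroup of type $A_5$ would give a composition factor $A_5$, so $\mathcal R(G)=\emptyset$. So every $T\in\mathcal T(G)$ is unlinked and $s_T=1$ by (H1). Hence $G\in\mathfrak F$. The other inclusions hold by definition, since enlarging $J$ weakens the condition on $\mathfrak F_J$.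

**Part (b): locating the groups.** The composition factors of $N_{i,r}$ are $D$, $T_{i,r}$ and $C_2$, none of them $A_5$ by Fact (i). So $N_{i,r}\in\mathfrak X$. Next, as we saw in Section 6, $M_{i,r}\in\mathfrak W$ and $\mathcal C_*(M_{i,r})=\{E,T\}$ with $E=V_rR$ and $T=V_rT_{i,r}$, which are linked. The subgroup $V_r(R\times T_{i,r})$ induces inner automorphisms on $E/E^\circ\cong R$ and on $T/T^\circ\cong T_{i,r}$: the group $V_r$ acts trivially on both, each of $R$, $T_{i,r}$ acts on itself by inner automorphisms, and they centralize each other. The element $\rho x_{i,r}$ acts on these quotients as $\rho$ and $x_{i,r}$ respectively, which is non-inner by Fact (ii). So $s_E=s_T\ne1$: both are the nontrivial homomorphism with kernel $V_r(R\times T_{i,r})$. Hence (H2) holds, (H1) is vacuous, and $M_{i,r}\in\mathfrak H$. The only member of $\mathcal T(M_{0,r})$ has type $A_{r+1}$, so the condition defining $\mathfrak F$ is vacuous and $M_{0,r}\in\mathfrak F$. The only member $T$ of $\mathcal T(M_{1,r})$ has type $PSL_2(r)$ and $s_T\neq1$, so $M_{1,r}\in\mathfrak F_J$ iff $r\notin\Pi\setminus J$, that is, iff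 $r\in J$.

**Part (c): the transfer of Section 3, over $V_r$.** We build $M_{1,r}$ by normal products and normal subgroups. Put $\mathfrak Y=\mathrm{Fit}(M_{0,r},N_{0,r},N_{1,r})$, and for $i=0,1$ let $G_i=V_r(\hat R\times\hat T_{i,r})$. The subgroups $N_{i,r}=V_r\hat T_{i,r}$ and $L:=V_r\hat R$ are normal in $G_i$. Since $M_{i,r}\ge V_r(R\times T_{i,r})$ and $G_i/V_r(R\times T_{i,r})$ is abelian, $M_{i,r}\trianglelefteq G_i$. The normal product $M_{0,r}N_{0,r}$ contains $V_r$, $R$, $\hat T_{0,r}$ and $\rho x_{0,r}$, hence also $\rho$. So
$$M_{0,r}N_{0,r}=G_0\trianglerighteq L,\qquad LN_{1,r}=G_1\trianglerighteq M_{1,r}.\tag{3}$$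
Reading from left to right, $G_0\in\mathfrak Y$, then $L\in\mathfrak Y$, then $G_1\in\mathfrak Y$, then $M_{1,r}\in\mathfrak Y$. By (b), $M_{0,r}\in\mathfrak F$ and $N_{0,r},N_{1,r}\in\mathfrak X$, so $\mathfrak Y\subseteq\mathfrak F\vee\mathfrak X$. $\square$

## 9. Failure of the law for $\Pi=\{7\}$

*Proof of Theorem 1.* Take $\Pi=\{7\}$, which is allowed since $5\nmid8$, and write $M_i=M_{i,7}$, $N_i=N_{i,7}$.

**Step 1: the two sides differ.** We compare them on $M_1$. By Lemma 7, $\mathfrak F\subseteq\mathfrak H$ and $\mathfrak X$ are Fitting classes. By Lemma 8(a), $\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$, so $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F$. By Lemma 8(b) and (c), $M_1\in(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$. But $M_1\notin\mathfrak F=\mathfrak F_\emptyset$ by Lemma 8(b). So $\mathfrak F\subsetneq(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$.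

**Step 2: one-generator classes.** We shrink the three classes while keeping $M_1$ as witness. Let
$$\mathfrak F_0=\mathrm{Fit}(M_0),\qquad\mathfrak H_0=\mathrm{Fit}(M_0\times M_1),\qquad\mathfrak X_0=\mathrm{Fit}(N_0\times N_1).$$
Direct factors are normal, so $M_0,M_1\in\mathfrak H_0$ and $N_0,N_1\in\mathfrak X_0$. Hence $\mathfrak F_0\subseteq\mathfrak H_0$, and by Lemma 8(c), $M_1\in(\mathfrak F_0\vee\mathfrak X_0)\cap\mathfrak H_0$. On the other hand, $\mathfrak F_0\subseteq\mathfrak F$, $\mathfrak X_0\subseteq\mathfrak X$ and $\mathfrak H_0\subseteq\mathfrak H$ by Lemma 8(b) and condition ii). So $\mathfrak X_0\cap\mathfrak H_0\subseteq\mathfrak X\cap\mathfrak H\subseteq\mathfrak F$, and therefore $\mathfrak F_0\vee(\mathfrak X_0\cap\mathfrak H_0)\subseteq\mathfrak F$, which does not contain $M_1$. $\square$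

The chain (3) has exactly two rounds, and one round would not do. If $M_1$ were subnormal in some $G=G_{\mathfrak F}G_{\mathfrak X}$, then the proof of Proposition 3, applied to $L=M_1\in(\mathfrak F\vee\mathfrak X)\cap\mathfrak H$, would put $M_1$ into $\mathfrak F\vee(\mathfrak X\cap\mathfrak H)=\mathfrak F$.

## 10. Continuum-long chains with the same meet and join with $\mathfrak X$

*Proof of Theorem 2.* Let $\Pi$ be the set of primes $r\ge7$ with $r\equiv1\pmod5$. It is infinite by Dirichlet's theorem, and $r+1\equiv2\pmod5$, so $5\nmid r+1$. Identify $\mathbb N$ with $\Pi$. For $J\subseteq\Pi$ put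
$$\mathfrak A_J=\mathfrak F_J\cap(\mathfrak F\vee\mathfrak X).$$

**Step 1: joins with $\mathfrak X$.** We intersected with $\mathfrak F\vee\mathfrak X$ in order to control the joins. The $\mathfrak A_J$ are Fitting classes, $\mathfrak A_\emptyset=\mathfrak F\cap(\mathfrak F\vee\mathfrak X)=\mathfrak F$, and $\mathfrak F\subseteq\mathfrak A_J\subseteq\mathfrak F\vee\mathfrak X$. Hence $\mathfrak A_J\vee\mathfrak X=\mathfrak F\vee\mathfrak X=\mathfrak A_\emptyset\vee\mathfrak X$.

**Step 2: meets with $\mathfrak X$.** These are controlled by $\mathfrak H$. By Lemma 8(a), $\mathfrak A_J\cap\mathfrak X\subseteq\mathfrak H\cap\mathfrak X\subseteq\mathfrak F$, so $\mathfrak A_J\cap\mathfrak X\subseteq\mathfrak F\cap\mathfrak X$. The reverse inclusion follows from $\mathfrak F\subseteq\mathfrak A_J$. So $\mathfrak A_J\cap\mathfrak X=\mathfrak A_\emptyset\cap\mathfrak X$.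

**Step 3: the order embedding.** We check that intersections and the order are preserved and that the order is reflected. A group lies in $\mathfrak F_J\cap\mathfrak F_{J'}$ iff it lies in $\mathfrak H$ and the signs of type $PSL_2(r)$ are trivial for all $r\in(\Pi\setminus J)\cup(\Pi\setminus J')=\Pi\setminus(J\cap J')$. So $\mathfrak F_J\cap\mathfrak F_{J'}=\mathfrak F_{J\cap J'}$, and hence $\mathfrak A_J\cap\mathfrak A_{J'}=\mathfrak A_{J\cap J'}$. In particular $J\subseteq J'$ implies $\mathfrak A_J\subseteq\mathfrak A_{J'}$. If $J\not\subseteq J'$, choose $r\in J\setminus J'$. By Lemma 8(b) and (c), $M_{1,r}\in\mathfrak F_J\cap(\mathfrak F\vee\mathfrak X)=\mathfrak A_J$, but $M_{1,r}\notin\mathfrak F_{J'}$, so $M_{1,r}\notin\mathfrak A_{J'}$. Hence $\mathfrak A_J\not\subseteq\mathfrak A_{J'}$. $\square$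

The poset $\mathcal P(\mathbb N)$, identified with $\mathcal P(\mathbb Q)$ by a bijection $\mathbb N\to\mathbb Q$, contains the chain of all sets $\{q\in\mathbb Q:q<t\}$, $t\in\mathbb R$, of cardinality $2^{\aleph_0}$. So the $\mathfrak A_J$ contain chains of this cardinality. Since there are only countably many finite groups up to isomorphism, there are at most $2^{\aleph_0}$ Fitting classes, and no longer chain, in the sense of cardinality, is possible.

Moreover, every pair $J\subsetneq J'$ gives a pentagon sublattice
$$\{\mathfrak A_\emptyset\cap\mathfrak X,\ \mathfrak A_J,\ \mathfrak A_{J'},\ \mathfrak X,\ \mathfrak A_\emptyset\vee\mathfrak X\}.$$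
Steps 1 to 3 give the meets and joins and $\mathfrak A_J\subsetneq\mathfrak A_{J'}$, so only distinctness must be checked. The class $\mathfrak A_J$ is not contained in $\mathfrak X$, because $M_{0,r}\in\mathfrak F\subseteq\mathfrak A_J$ has the composition factor $A_5$. The class $\mathfrak X$ is not contained in $\mathfrak A_{J'}$, because $N_{1,r}\in\mathfrak X$ but $N_{1,r}\notin\mathfrak H$ by the example in Section 7. Thus $\mathfrak X$ is incomparable with $\mathfrak A_J$ and with $\mathfrak A_{J'}$. So the meet $\mathfrak A_\emptyset\cap\mathfrak X$ lies strictly below $\mathfrak A_J$ and $\mathfrak X$, and the join $\mathfrak A_\emptyset\vee\mathfrak X$ lies strictly above $\mathfrak A_{J'}$ and $\mathfrak X$. The five classes are distinct.
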